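# A regular space whose $\pi$-weight cannot be seen on small subspaces

## Final segments of $\omega_{\omega+1}$

Take the set $X=\omega_{\omega+1}$ and declare the open sets to be $\emptyset$ and the final segments $[\alpha,\omega_{\omega+1})=\{\beta:\alpha\le\beta<\omega_{\omega+1}\}$. How many open sets do we need so that every nonempty open set contains one of them? A family of final segments $[\alpha,\omega_{\omega+1})$, $\alpha\in C$, has this property exactly when $C$ is cofinal in $\omega_{\omega+1}$. This cardinal is regular, so we need $\aleph_{\omega+1}$ sets.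

Now do the same count in a subspace $Y\subseteq X$ with $|Y|\le\aleph_\omega$. If $Y$ has a largest element $y$, the single open set $\{y\}$ lies inside every nonempty open subset of $Y$. If $Y$ is nonempty without a largest element, we need a cofinal subset of $Y$, so the count is the cofinality of the order type of $Y$. That cofinality is a *regular* cardinal and is at most $\aleph_\omega$. Since $\aleph_\omega$ is singular, the count is strictly below $\aleph_\omega$.

So the whole space needs more than $\aleph_\omega$ sets, while every subspace of size at most $\aleph_\omega$ needs fewer than $\aleph_\omega$. Nothing about $\aleph_\omega$ was used except that it is singular: for every singular $\kappa$, the final segments of $\kappa^+$ behave in the same way. Let us fix the words for this.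

**Definition.** A *$\pi$-base* of a space $X$ is a family $\mathcal B$ of nonempty open sets such that every nonempty open set contains a member of $\mathcal B$. The *$\pi$-weight* is $\pi(X)=\omega+\min\{|\mathcal B|:\mathcal B\text{ is a }\pi\text{-base of }X\}$. The *density* $d(X)$ is the least size of a dense subset. Subspaces carry the subspace topology.

Choosing one point from each member of a $\pi$-base gives a dense set, so $d(X)\le\pi(X)$. For the real line, the intervals with rational endpoints give $\pi(\mathbb R)=\omega$.

**Definition.** Let $\kappa$ be an infinite cardinal. A space $X$ is a *$\kappa$-example* if $\pi(X)\ge\kappa$ but $\pi(Y)<\kappa$ for every $Y\subseteq X$ with $|Y|\le\kappa$.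

We have just seen a $\kappa$-example for each singular $\kappa$, but it is a poor space: its points are not closed. This can be repaired.

**A $T_1$ version.** On $\kappa^+$, with $\kappa$ singular, use the basic open sets $[\alpha,\kappa^+)\setminus F$ with $\alpha<\kappa^+$ and $F$ finite. Complements of points are open, so the space is $T_1$. The members of a $\pi$-base must have cofinal minima, since some member lies inside each $[\alpha,\kappa^+)$, so $\pi(X)\ge\kappa^+$. Let $Y\subseteq\kappa^+$ with $|Y|\le\kappa$. If $Y$ is finite, $\pi(Y)=\omega$. Otherwise $Y$ has order type $\gamma+n$ with $\gamma$ a nonzero limit ordinal and $n<\omega$. Let $L$ be the set of the last $n$ points, $Y_0=Y\setminus L$, and let $C\subseteq Y_0$ be cofinal in $Y_0$ with $|C|=\operatorname{cf}(\gamma)$. The sets $\{y\}$ for $y\in L$ and $[c,\kappa^+)\cap Y_0$ for $c\in C$ are open in $Y$, because we may delete finite sets. They form a $\pi$-base: a nonempty set $([\alpha,\kappa^+)\setminus F)\cap Y$ either contains some $y\in L$, or contains some $z\in Y_0$, and then it contains $[c,\kappa^+)\cap Y_0$ for any $c\in C$ above $z$ and above the finite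 set $F\cap Y_0$. So $\pi(Y)\le\omega+\operatorname{cf}(\gamma)<\kappa$, because $\operatorname{cf}(\gamma)$ is regular and at most $\kappa$.

This space is far from Hausdorff, because any two nonempty open sets meet. Van Douwen constructed a $T_1$ $\kappa$-example for every singular $\kappa$, and, under additional set-theoretic assumptions, Hausdorff ones for certain singular $\kappa$ of uncountable cofinality. The question of this lecture is whether the space can be *regular*: $T_1$, with points and closed sets not containing them separated by disjoint open sets.

*Is there a singular cardinal $\kappa$ and a regular space $X$ with $\pi(X)\ge\kappa$ such that $\pi(Y)<\kappa$ for all $Y\subseteq X$ with $|Y|\le\kappa$?*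

## Regular cardinals, and two theorems on singular ones

For ordinary weight $w$, the least size of a base (plus $\omega$), the phenomenon does not occur: Hajnal and Juhász proved that if $w(Y)<\kappa$ for all $Y\subseteq X$ with $|Y|\le\kappa$, then $w(X)<\kappa$. For $\pi$-weight the same statement holds when $\kappa$ is regular. When the space is regular too, this is easy, and the proof shows what singularity of $\kappa$ destroys. It rests on a lemma that we will use again.

**Lemma 0.** Let $D$ be dense in a regular space $X$. Then $\pi(X)\le\pi(D)$.

*Proof.* Let $\mathcal B$ be a $\pi$-base of $D$ with $|\mathcal B|\le\pi(D)$. We claim that $\{\operatorname{int}\overline B:B\in\mathcal B\}$, computed in $X$, is a $\pi$-base of $X$. Let $B\in\mathcal B$, $B=\tilde B\cap D$ with $\tilde B$ open in $X$. Since $D$ is dense, $\tilde B\subseteq\overline{\tilde B\cap D}=\overline B$, so $\operatorname{int}\overline B\ne\emptyset$. Let $U$ be nonempty and open. By regularity there is a nonempty open $W$ with $\overline W\subseteq U$. The set $W\cap D$ is nonempty and open in $D$, so it contains some $B\in\mathcal B$, and $\operatorname{int}\overline B\subseteq\overline W\subseteq U$.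 $\square$

**Left-separated sequences.** Suppose $\lambda\le d(U)$ is an infinite regular cardinal. Choose recursively $x_\alpha\in U\setminus\overline{\{x_\beta:\beta<\alpha\}}$ for $\alpha<\lambda$. This is possible, since fewer than $d(U)$ points are not dense in $U$. Put $Y=\{x_\alpha:\alpha<\lambda\}$. A subset of $Y$ of size less than $\lambda$ is contained in some $\{x_\beta:\beta<\alpha\}$, by regularity of $\lambda$, and $x_\alpha$ is not in its closure. Hence
$$|Y|=d(Y)=\lambda. \tag{1}$$

*There is no regular $\kappa$-example for regular $\kappa$.* If $\kappa=\omega$ this is trivial, because $\pi\ge\omega$ always. Let $\kappa>\omega$ be regular and $X$ a regular $\kappa$-example. If $d(X)\ge\kappa$, then (1) with $\lambda=\kappa$ gives $Y$ with $|Y|=\kappa\le d(Y)\le\pi(Y)$, a contradiction. So $X$ has a dense set $D$ with $|D|<\kappa$. Then $\pi(D)<\kappa$, and Lemma 0 gives $\pi(X)<\kappa$, a contradiction.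

For singular $\kappa$ the argument stops at one place. A left-separated sequence of length $\kappa$ can be constructed, but a subset of it of size $\operatorname{cf}(\kappa)<\kappa$ can be cofinal, so it might be dense. In the opening example this is just what happens: in $Y=\omega_\omega\subseteq\omega_{\omega+1}$ with the final-segment topology, $\{\omega_k:k<\omega\}$ is dense.

The answer to the question is that it is independent of ZFC. The precise results are as follows.

**Theorem A (ZFC).** Let $\kappa$ be singular, $\mu=\operatorname{cf}(\kappa)$, and let $X$ be a regular $\kappa$-example. Then: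

1. $d(X)>\kappa$.
2. $\kappa$ is not a strong limit.
3. $\mu>\omega$.
4. $X$ has an open subspace $X'$ with $d(X')>\kappa$ and no disjoint family of $\mu$ nonempty open sets. Hence $\kappa<2^{\mu\cdot\chi(X)}$. If $\mu=\omega_1$ and $X$ is first countable, then $\kappa<2^\omega$.

**Theorem B.** Let $\Lambda$ be an uncountable regular cardinal. There is a ccc poset $P$ forcing a first countable, zero-dimensional Hausdorff (hence regular) space $X$ with $|X|=d(X)=\pi(X)=\Lambda$ such that for *every* singular $\kappa<\Lambda$ with $\operatorname{cf}(\kappa)>\omega$, every $Y\subseteq X$ with $|Y|\le\kappa$ has $\pi(Y)<\kappa$. So this one space is a $\kappa$-example for all such $\kappa$ simultaneously.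

**Corollary.** (Consistency claims assume only $\mathrm{Con}(\mathrm{ZFC})$.)

- (i) Under GCH no pair $(\kappa,X)$ as in the question exists.
- (ii) There is a model of ZFC with a pair at $\kappa=\aleph_{\omega_1}$. So ZFC decides neither way.
- (iii) If $\operatorname{cf}(\kappa)=\omega<\kappa$, ZFC proves that there is no regular $\kappa$-example. If $\omega<\operatorname{cf}(\kappa)<\kappa$, some ccc (so cardinal- and cofinality-preserving) forcing adds one. In particular $\aleph_{\omega_1}$ is the least possible $\kappa$, and it can occur.
- (iv) The bound $\kappa<2^\omega$ in Theorem A(4) is optimal: if $V\models\mathrm{GCH}$, $\operatorname{cf}(\kappa)=\omega_1<\kappa$ and $\Lambda=\kappa^+$ in Theorem B, then $2^\omega=\kappa^+$ in $V[G]$. So first countable examples exist with $2^\omega=\kappa^+$.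

Here $\kappa$ is a *strong limit* if $2^\lambda<\kappa$ for all $\lambda<\kappa$. The *character* $\chi(X)$ is the least infinite cardinal $\theta$ such that every point has a local base of size at most $\theta$. The *cellularity* $c(X)$ is $\omega$ plus the supremum of the sizes of disjoint families of nonempty open sets. A space is *zero-dimensional* if it has a base of clopen sets.

## Large density and strong limits

Throughout this section and the next, $\kappa$ is singular, $\mu=\operatorname{cf}(\kappa)$, and $X$ is a regular $\kappa$-example. For every $Y\subseteq X$ with $|Y|\le\kappa$,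
$$d(Y)\le\pi(Y)<\kappa. \tag{2}$$

**Proof of A(1).** If $D$ is dense in $X$ and $|D|\le\kappa$, then $\pi(D)<\kappa$ by hypothesis and $\pi(X)\le\pi(D)<\kappa$ by Lemma 0, a contradiction. So $d(X)>\kappa$.

**Proof of A(2).** We play the many points of $X$ against the small density of its subspaces. The textbook fact needed is that $|Y|\le2^{2^{d(Y)}}$ for Hausdorff $Y$. To see it, let $D$ be dense in $Y$ with $|D|=d(Y)$ and send $y$ to $\{U\cap D:U\text{ an open neighborhood of }y\}$. If $y\ne y'$ have disjoint open neighborhoods $U,U'$, then $U\cap D$ is not in the family of $y'$: any neighborhood $U''$ of $y'$ has a point of $D$ in $U''\cap U'$, and this point is not in $U$. So the map is one-to-one.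

Now $|X|\ge d(X)>\kappa$, so choose $Y\subseteq X$ with $|Y|=\kappa$. By (2), $\lambda:=\omega+d(Y)<\kappa$. Since $Y$ is Hausdorff, $\kappa=|Y|\le2^{2^\lambda}$. If $\kappa$ were a strong limit, then $2^\lambda<\kappa$ and $2^{2^\lambda}<\kappa$, a contradiction. $\square$

## Bad pieces in disjoint open sets

By (1), $X$ has subspaces $Y$ with $|Y|=d(Y)=\lambda$ for every regular $\lambda<\kappa$. If we could place such pieces, with values $\lambda$ cofinal in $\kappa$, into pairwise disjoint open sets, their union would have size and density $\kappa$, against (2). So the plan is to find a part of $X$ in which *every* nonempty open set contains bad pieces of all sizes.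

**Definition.** An open $U\subseteq X$ is *big* if for every infinite regular $\lambda<\kappa$ there is $Y\subseteq U$ with $|Y|=d(Y)=\lambda$. Otherwise $U$ is *small*.

Open subsets of small sets are small. By (1), if $d(U)\ge\kappa$ then $U$ is big. So small sets have density less than $\kappa$.

**Step 1: the small sets together have density at most $\kappa$.** Let $V$ be the union of all small open sets and $\mathcal U$ a maximal disjoint family of nonempty small open sets. Then $\bigcup\mathcal U$ is dense in $V$: otherwise the nonempty open set $V\setminus\overline{\bigcup\mathcal U}$ meets some small open set, and the intersection is a nonempty small open set that could be added to $\mathcal U$. If $|\mathcal U|\ge\kappa$, choose one point from each of $\kappa$ members. This gives a discrete $Y$ with $|Y|=d(Y)=\kappa$, against (2). So $|\mathcal U|<\kappa$, and $d(V)\le|\mathcal U|\cdot\kappa\le\kappa$.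

**Step 2: the open subspace $X'$.** Put $X'=X\setminus\overline V$. Then $V\cup X'$ is dense in $X$, so $d(X)\le d(V)+d(X')$. Since $d(X)>\kappa\ge d(V)$, we get $d(X')>\kappa$. A nonempty open subset of $X'$ is not contained in $V$, so it is big.

**Step 3: $X'$ has no disjoint family of $\mu$ nonempty open sets.** Suppose $\{U_i:i<\mu\}$ is one. Let $\lambda_i<\kappa$ $(i<\mu)$ be infinite regular cardinals with supremum $\kappa$; successor cardinals will do. Choose $Y_i\subseteq U_i$ with $|Y_i|=d(Y_i)=\lambda_i$ and let $Y=\bigcup_{i<\mu}Y_i$, so $|Y|=\kappa$. Since the $U_i$ are disjoint, $Y\cap U_i=Y_i$ is open in $Y$. If $D$ is dense in $Y$, then $D\cap U_i$ is dense in $Y_i$, so $|D|\ge\lambda_i$ for every $i$. Thus $d(Y)\ge\kappa$, against (2).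

**Step 4: $\mu>\omega$.** We show that the infinite Hausdorff space $X'$ has an infinite disjoint family of nonempty open sets; by Step 3 this rules out $\mu=\omega$. If $X'$ has infinitely many isolated points, take their singletons. Otherwise remove the finitely many isolated points. What remains is nonempty, open, and without isolated points. Every nonempty open subset of it has two points, hence two disjoint nonempty open subsets. Split off one of the two, split the other again, and continue. This proves A(3). The $T_1$ space of the first section is an $\aleph_\omega$-example; there no two nonempty open sets are disjoint, so this step has nothing to work with.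

**Step 5: the cardinal bounds.** We use the Hajnal–Juhász inequality $|Z|\le2^{c(Z)\chi(Z)}$ for Hausdorff $Z$. Here is the short proof from the Erdős–Rado theorem $(2^\theta)^+\to(\theta^+)^2_\theta$. Let $\theta=c(Z)\chi(Z)$ and suppose $|Z|>2^\theta$. Give each $x\in Z$ a local base $\{B(x,\xi):\xi<\theta\}$ and well-order $Z$. Color a pair $x<y$ with some $(\xi,\eta)$ such that $B(x,\xi)\cap B(y,\eta)=\emptyset$. There is a set $H$ of size $\theta^+$ on which the color is constantly some $(\xi,\eta)$. Then the sets $B(x,\xi)\cap B(x,\eta)$, $x\in H$, are disjoint open neighborhoods of their points, so $c(Z)\ge\theta^+$, a contradiction.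

By Step 3, $c(X')\le\mu$, and $\chi(X')\le\chi(X)$ because $X'$ is open. So $\kappa<d(X')\le|X'|\le2^{\mu\cdot\chi(X)}$. If $\mu=\omega_1$, Step 3 says that disjoint families of nonempty open sets in $X'$ are countable, so $c(X')=\omega$; if moreover $\chi(X)=\omega$, then $\kappa<|X'|\le2^\omega$. This completes Theorem A. $\square$

## Sets of natural numbers that decrease modulo finite

We now look for an example. Keep the idea of the first section: the points are the ordinals below a regular $\Lambda>\kappa$, and every point $\alpha$ has a neighborhood inside $[\alpha,\Lambda)$. That makes the density of the whole space $\Lambda$. We cannot go as far as the half-open intervals $[\alpha,\gamma)$: since $[\alpha,\alpha+1)=\{\alpha\}$, they give the discrete topology. We need clopen neighborhoods that still reach far upward.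

Give each $\alpha<\Lambda$ a set $A_\alpha\subseteq\omega$, and let a neighborhood of $\alpha$ consist of the $\beta$ whose sets are *contained* in $A_\alpha$ and agree with it up to $m$:
$$U_{\alpha,m}=\{\beta<\Lambda:\ A_\beta\cap m=A_\alpha\cap m,\ A_\beta\subseteq A_\alpha\}. \tag{3}$$
Two small families show how this behaves. For the sets $\omega$ and $\omega\setminus\{k\}$, $k<\omega$, each $\omega\setminus\{k\}$ is isolated, and the $m$-th neighborhood of $\omega$ consists of $\omega$ and all $\omega\setminus\{k\}$ with $k\ge m$; this is a convergent sequence. For the sets $[k,\omega)$, $k<\omega$, a later set $[j,\omega)$ with $j>k$ omits $k$, so the neighborhood of $[k,\omega)$ with $m=k+1$ is a single point, and the space is discrete.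

To have $U_{\alpha,m}\subseteq[\alpha,\Lambda)$ we need $A_\beta\not\subseteq A_\alpha$ for $\beta<\alpha$. To have $U_{\alpha,m}$ reach far upward we want many $\beta>\alpha$ with $A_\beta\subseteq A_\alpha$. The inclusions cannot hold for all $\alpha<\beta$, because a strictly decreasing sequence of subsets of $\omega$ is countable. So we ask that $A_\beta\setminus A_\alpha$ be *finite* for $\alpha<\beta$, with exact inclusion for many pairs. The second family shows that a decreasing sequence alone does not prevent discreteness. We therefore add a *generic* such sequence by finite conditions.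

The facts about forcing we need are these. A poset is *ccc* if all its antichains are countable; a ccc poset preserves cardinals and cofinalities. If $\dot c$ is a name for an ordinal, then only countably many $\xi$ satisfy "some condition forces $\dot c=\xi$": conditions forcing different values are incompatible. If some condition in $G$ forces a statement, it holds in $V[G]$, and conversely every true statement of $V[G]$ is forced by some condition in $G$. If a set $E$ of conditions is dense and closed downward, then a maximal antichain of elements of $E$ is a maximal antichain of the poset, and $G$ meets it. The *$\Delta$-system lemma*: if $s_i$ $(i<\omega_1)$ are finite sets, there are an uncountable $I$ and a finite $R$ with $s_i\cap s_j=R$ for all $i\ne j$ in $I$.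

## The poset

Fix an uncountable regular cardinal $\Lambda$.

**Definition.** A condition is $p=(s_p,n_p,\langle a^p_\alpha:\alpha\in s_p\rangle)$ with $s_p\subseteq\Lambda$ finite, $n_p\in\omega$ and $a^p_\alpha\subseteq n_p$. Put $q\le p$ if $s_q\supseteq s_p$, $n_q\ge n_p$, $a^q_\alpha\cap n_p=a^p_\alpha$ for $\alpha\in s_p$, and
$$a^q_\beta\setminus n_p\subseteq a^q_\alpha\qquad\text{for all }\alpha<\beta\text{ in }s_p. \tag{4}$$
Let $P$ be the set of conditions with this order.

A condition fixes finitely many sets up to $n_p$ and promises that, *from $n_p$ on*, the later sets it mentions are contained in the earlier ones. For example, let $s_p=\{0,3\}$, $n_p=2$, $a^p_0=\{0\}$, $a^p_3=\{1\}$. Then $n=4$, $a_0=\{0,2,3\}$, $a_3=\{1,3\}$ is an extension; that $1\in a_3\setminus a_0$ does no harm, since $1<n_p$. But $n=4$, $a_0=\{0,2\}$, $a_3=\{1,3\}$ is not an extension, because $3\in a_3\setminus2$ is not in $a_0$.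

The order is reflexive, because $a^p_\beta\setminus n_p=\emptyset$. It is transitive: let $r\le q\le p$. The conditions on $s$, $n$ and the traces are clear. For $\alpha<\beta$ in $s_p$,
$$a^r_\beta\setminus n_p=(a^q_\beta\setminus n_p)\cup(a^r_\beta\setminus n_q)\subseteq a^q_\alpha\cup a^r_\alpha=a^r_\alpha.$$
A new index $\alpha\notin s_p$ can be added to $p$ with the same $n_p$ and an *arbitrary* $a_\alpha\subseteq n_p$, since (4) speaks only of $s_p$.

**Restriction.** For $S\subseteq\Lambda$ let $P_S=\{p:s_p\subseteq S\}$, and let $p|S$ be the restriction of $p$ to the indices $s_p\cap S$, with the same $n_p$. Then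
$$p\le p|S,\qquad\text{and if }p\le r\in P_S\text{ then }p|S\le r. \tag{5}$$
The first holds since the two have the same $n$. The second holds since all requirements of $p\le r$ concern only indices in $s_r\subseteq s_p\cap S$.

**Fact 1.** If $n_p=n_q=n$ and $a^p_\xi=a^q_\xi$ for $\xi\in s_p\cap s_q$, then $p\cup q$ (indices $s_p\cup s_q$, the same $n$) is a condition below both. Consequently $P$ is ccc.

*Proof.* In $p\cup q$ all sets are subsets of $n$, so (4) holds trivially. Given $\omega_1$ conditions, pass to uncountably many with the same $n$, then to a $\Delta$-system of the $s_p$ with root $R$, then to uncountably many with the same $\langle a^p_\xi:\xi\in R\rangle$; there are only finitely many possibilities. Any two of the remaining conditions are compatible. $\square$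

Let $G$ be $P$-generic over $V$ and, in $V[G]$, let $A_\alpha=\bigcup\{a^p_\alpha:p\in G,\ \alpha\in s_p\}$.

**Fact 2.** For $\alpha<\Lambda$ and $m\in\omega$ some $p\in G$ has $\alpha\in s_p$ and $n_p\ge m$. If $p\in G$ and $\alpha\in s_p$, then $A_\alpha\cap n_p=a^p_\alpha$. If $p\in G$ and $\alpha<\beta$ are in $s_p$, then $A_\beta\setminus n_p\subseteq A_\alpha$. If $\alpha<\beta<\Lambda$, then $A_\alpha\not\subseteq A_\beta$.

*Proof.* The first claim is density: add $\alpha$ with $a_\alpha=\emptyset$ if it is missing, then increase $n$ without adding elements. For the second, suppose $k\in A_\alpha\cap n_p$, say $k\in a^q_\alpha$ with $q\in G$. Let $r\in G$ extend $p$ and $q$. Then $k\in a^r_\alpha\cap n_p=a^p_\alpha$. The other inclusion is clear. For the third, let $k\in A_\beta\setminus n_p$, say $k\in a^q_\beta$ with $q\in G$, and let $r\in G$ extend $p,q$. Then $k\in a^r_\beta\setminus n_p\subseteq a^r_\alpha\subseteq A_\alpha$. For the last, let $p$ be given with $\alpha,\beta\in s_p$. Let $n'=n_p+1$ and add the element $n_p$ exactly to those $a_\gamma$ with $\gamma\in s_p$, $\gamma\le\alpha$. If $\gamma<\gamma'$ are in $s_p$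 and $\gamma'$ receives the new element, then $\gamma<\gamma'\le\alpha$ receives it too, so this is an extension of $p$. It forces $n_p\in A_\alpha\setminus A_\beta$. So such conditions are dense. $\square$

## The space

In $V[G]$ let $X=\Lambda$, with the sets $U_{\alpha,m}$ of (3) as basic open sets. Clearly $\alpha\in U_{\alpha,m}$.

**Fact 3.** $X$ is first countable, zero-dimensional and Hausdorff, hence regular, and
$$U_{\alpha,m}\subseteq[\alpha,\Lambda). \tag{6}$$
Moreover $|X|=d(X)=\pi(X)=\Lambda$, and for every $Y\subseteq X$
$$\pi(Y)\le\omega+d(Y). \tag{7}$$

*Proof.* If $\beta\in U_{\alpha,m}$ and $k\ge m$, then $U_{\beta,k}\subseteq U_{\alpha,m}$: for $\gamma\in U_{\beta,k}$ we have $A_\gamma\cap m=A_\beta\cap m=A_\alpha\cap m$ and $A_\gamma\subseteq A_\beta\subseteq A_\alpha$. So a point $\beta\in U_{\alpha,m}\cap U_{\alpha',m'}$ has $U_{\beta,\max(m,m')}$ inside the intersection, the sets form a base, and $\{U_{\alpha,m}:m<\omega\}$ is a local base at $\alpha$.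

The sets are clopen. Let $\beta\notin U_{\alpha,m}$. If $A_\beta\cap m\ne A_\alpha\cap m$, then $U_{\beta,m}\cap U_{\alpha,m}=\emptyset$. Otherwise there is $k\in A_\beta\setminus A_\alpha$; every $\gamma\in U_{\beta,k+1}$ has $k\in A_\gamma$, so $A_\gamma\not\subseteq A_\alpha$ and $U_{\beta,k+1}\cap U_{\alpha,m}=\emptyset$. The space is Hausdorff: for $\alpha\ne\beta$ the sets $A_\alpha,A_\beta$ differ by Fact 2, say at $k$, and $U_{\alpha,k+1}\cap U_{\beta,k+1}=\emptyset$. A point of a clopen set is separated from its complement, so the space is regular.

For (6): if $\beta<\alpha$, then $A_\beta\not\subseteq A_\alpha$ by Fact 2, so $\beta\notin U_{\alpha,m}$. The cardinal $\Lambda$ is regular in $V[G]$, so a set $D$ with $|D|<\Lambda$ is contained in some $\alpha<\Lambda$ and misses $U_{\alpha,0}$. Hence $d(X)=\Lambda$. For (7), let $D$ be dense in $Y$. The sets $U_{\alpha,m}\cap Y$, $\alpha\in D$, $m<\omega$, form a $\pi$-base of $Y$: a nonempty open subset $O\cap Y$ contains some $\alpha\in D$, and then some $U_{\alpha,m}\subseteq O$. Finally $\Lambda=d(X)\le\pi(X)\le\omega+\Lambda=\Lambda$. $\square$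

By (7) everything is now a question about densities. If $A\subseteq X$ has order type a regular uncountable cardinal $\lambda$, then $d(A)=\lambda$ by (6). So subspaces of size $\kappa$ contain bad pieces of every regular size $\lambda<\kappa$. For $\kappa=\aleph_{\omega_1}$ and $A$ of order type $\omega_{\omega_1}$, the set $A\cap\eta$ may well have large density below $\kappa$, and we must show that from some $\eta$ on a set of size $\omega_1$ is dense. The first step towards this is that points are crowded by later points.

**Lemma 1.** In $V[G]$, if $I\subseteq\Lambda$ is uncountable and $m:I\to\omega$, there are $\alpha<\beta$ in $I$ with $\beta\in U_{\alpha,m(\alpha)}$.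

*Proof.* Otherwise shrink $I$ so that $m$ is constant and $I$ has order type $\omega_1$. Some $p\in G$ then forces that $\langle\dot\alpha_i:i<\omega_1\rangle$ is strictly increasing and that $\dot\alpha_j\notin U_{\dot\alpha_i,m}$ for $i<j$. In $V$ choose, for each $i<\omega_1$, a condition $p_i\le p$ and an ordinal $\alpha_i$ with $p_i\Vdash\dot\alpha_i=\alpha_i$; extending $p_i$, we may assume $\alpha_i\in s_{p_i}$ and $n_{p_i}\ge m$. Thin out as in Fact 1, and further so that $a^{p_i}_{\alpha_i}$ does not depend on $i$. We get $i<j$ with $n_{p_i}=n_{p_j}=n$, with $a^{p_i},a^{p_j}$ agreeing on $s_{p_i}\cap s_{p_j}$, and with $a^{p_i}_{\alpha_i}=a^{p_j}_{\alpha_j}$. Let $r=p_i\cup p_j$, a condition below both. Since $r\le p$, we have $\alpha_i<\alpha_j$. By Fact 2, $r$ forces $A_{\alpha_j}\cap n=A_{\alpha_i}\cap n$ and, since $\alpha_i<\alpha_j$ are in $s_r$ and $n_r=n$, also $A_{\alpha_j}\setminus n\subseteq A_{\alpha_i}$. So $r\Vdash\alpha_j\in U_{\alpha_i,n}\subseteq U_{\alpha_i,m}$, a contradiction. $\square$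

## A dense set of size $\operatorname{cf}(\sup A)$

**Lemma 2.** In $V[G]$ let $A\subseteq\Lambda$ be nonempty without a largest element, $\delta=\sup A$, and $\nu=\operatorname{cf}(\delta)>\omega$. Then there are $D\subseteq A$ with $|D|\le\nu$ and $\eta<\delta$ such that $A\setminus\eta\subseteq\overline D$.

In the final-segment topology any cofinal $D\subseteq A$ would do, even with $\eta=0$. Here it does not. Take $A=\delta$, of uncountable cofinality. A new index can be added to a condition with any trace, so both $\{\beta<\delta:0\in A_\beta\}$ and its complement are cofinal in $\delta$. If $D$ is a cofinal subset of the first, then $U_{\alpha,1}\cap D=\emptyset$ for every $\alpha$ with $0\notin A_\alpha$.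

The next attempt is to make $D$ cofinal in every set $\{\beta\in A:A_\beta\cap m=u\}$ that is itself cofinal. There are only countably many pairs $(m,u)$. Given $\alpha\in A$ and a condition $q$ with $\alpha\in s_q$, take $\beta\in D$ above $\alpha$ with $A_\beta\cap n_q=A_\alpha\cap n_q$, and try to extend $q$ to a condition forcing $A_\beta\subseteq A_\alpha$. For this we put into $A_\alpha$ all elements of $A_\beta$ that have been decided beyond $n_q$. The exact obstacle is an index $\gamma<\alpha$ in $s_q$. By (4), whatever enters $A_\alpha$ beyond $n_q$ must be in $A_\gamma$, but the condition that told us about $\beta$ may also have decided $A_\gamma$ so that some $k\in A_\beta\setminus n_q$ is not in $A_\gamma$. Then $k$ cannot enter $A_\alpha$.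

The remedy is to choose $D=A\cap S$ for a set $S\in V$ of size at most $\nu$, and to let everything we learn about $\beta$ come from a condition with indices in $S$. The only indices $\gamma$ that can cause trouble are then those in the *finite set* $F=s_q\cap S\cap\alpha\subseteq S$. So it suffices to close $S$ off under choosing $\beta$'s that respect each finite $F\subseteq S$. The indices of $s_q$ outside $S$ are still free to be filled.

*Proof of Lemma 2.* Since $A$ has no largest element, $A\subseteq\delta$ is cofinal in $\delta$. Let
$$B=\{\alpha\in A:\ U_{\alpha,m}\cap A\text{ is bounded in }\delta\text{ for some }m\}.$$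

**Step 1: $B$ is bounded in $\delta$.** This is where Lemma 1 enters. Suppose $B$ is unbounded. Choose recursively, for $i<\omega_1$, points $\alpha_i\in B$ together with $m_i<\omega$ and $\gamma_i<\delta$ such that $U_{\alpha_i,m_i}\cap A\subseteq\gamma_i$, and $\alpha_i>\alpha_j$, $\alpha_i\ge\gamma_j$ for all $j<i$. This is possible because $\operatorname{cf}(\delta)>\omega$, so the countably many $\alpha_j,\gamma_j$ with $j<i$ are bounded in $\delta$. For $i<j$ we have $\alpha_j\in A$ and $\alpha_j\ge\gamma_i$, so $\alpha_j\notin U_{\alpha_i,m_i}$. With $I=\{\alpha_i:i<\omega_1\}$ and $m(\alpha_i)=m_i$ this contradicts Lemma 1.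

Fix $\eta<\delta$ with $B\subseteq\eta$. It remains to find $D\subseteq A$ with $|D|\le\nu$ and $A\setminus B\subseteq\overline D$.

**Step 2: the set $S$.** We close a set in $V$ off under the choices named above. For finite $F\subseteq\Lambda$, $m\in\omega$ and $u\subseteq m$ put, in $V[G]$,
$$W(F,m,u)=\{\beta<\Lambda:\ A_\beta\cap m=u,\ A_\beta\setminus m\subseteq A_\gamma\text{ for all }\gamma\in F\}.$$
Let $\dot A$ be a name for $A$, and let $p_0\in G$ force "$\dot A$ is a cofinal subset of $\delta$ and $\operatorname{cf}(\delta)=\nu$". In $V$, fix for each $(F,m,u)$ names $\dot c_i$ $(i<\nu)$ such that $p_0$ forces: if $\dot A\cap W(F,m,u)$ is cofinal in $\delta$, then $\{\dot c_i:i<\nu\}$ is a subset of it that is cofinal in $\delta$; otherwise all $\dot c_i$ are $0$. Let $C(F,m,u)$ be the set of all $\xi$ such that some condition below $p_0$ forces $\dot c_i=\xi$ for some $i<\nu$. Each $\dot c_i$ contributes only countably many $\xi$, so $|C(F,m,u)|\le\nu$.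

For $\xi<\delta$ let $J_\xi$ be a maximal antichain of conditions deciding "$\xi\in\dot A$". It is countable, so $T_\xi=\bigcup\{s_p:p\in J_\xi\}$ is countable. Still in $V$, put $S_0=\emptyset$,
$$S_{k+1}=S_k\cup\bigcup\{C(F,m,u):F\subseteq S_k\text{ finite},\ u\subseteq m<\omega\}\cup\bigcup\{T_\xi:\xi\in S_k\cap\delta\},$$
and $S=\bigcup_kS_k\subseteq\Lambda$. By induction $|S_k|\le\nu$, since $S_k$ has at most $\nu$ finite subsets. So $S\in V$ and $|S|\le\nu$. In $V[G]$ we have the following two properties.

- (a) If $F\subseteq S$ is finite and $A\cap W(F,m,u)$ is cofinal in $\delta$, then so is $A\cap S\cap W(F,m,u)$. Indeed $F\subseteq S_k$ for some $k$. The values $c_i$ of $\dot c_i$ form a cofinal subset of $A\cap W(F,m,u)$, because $p_0\in G$. Each equation $\dot c_i=c_i$ is forced by a condition in $G$ below $p_0$, so $c_i\in C(F,m,u)\subseteq S_{k+1}$.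
- (b) If $\xi\in A\cap S$, some $r_0\in G\cap P_S$ forces $\xi\in\dot A$. Indeed $\xi\in S_k\cap\delta$ for some $k$, so $T_\xi\subseteq S_{k+1}$, and the element of $G\cap J_\xi$ is in $P_S$. It decides "$\xi\in\dot A$", and it decides it positively, since $\xi\in A$.

Let $D=A\cap S$. Then $|D|\le\nu$.

**Step 3: a point $\beta$ and a condition $r$ inside $S$.** Suppose, towards a contradiction, that $\alpha\in A\setminus B$ and $\alpha\notin\overline D$. Then $\alpha\notin D$, so $\alpha\notin S$. Fix $m$ with $U_{\alpha,m}\cap A\cap S=\emptyset$, and $q\in G$ with $\alpha\in s_q$, $n_q\ge m$ and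
$$q\Vdash U_{\alpha,m}\cap\dot A\cap S=\emptyset. \tag{8}$$
Put $n=n_q$, $u=a^q_\alpha$ and $F=s_q\cap S\cap\alpha$. For $\gamma\in F$ we have $A_\alpha\setminus n\subseteq A_\gamma$ by Fact 2. Hence $U_{\alpha,n}\subseteq W(F,n,u)$: if $\beta\in U_{\alpha,n}$, then $A_\beta\cap n=A_\alpha\cap n=u$ and $A_\beta\setminus n\subseteq A_\alpha\setminus n\subseteq A_\gamma$. Since $\alpha\notin B$, the set $A\cap U_{\alpha,n}$ is cofinal in $\delta$, and so is $A\cap W(F,n,u)$. By (a) there is $\beta\in A\cap S\cap W(F,n,u)$ with $\beta>\alpha$.

Take $r_0$ from (b) for $\xi=\beta$, then $r'\in G$ extending $r_0$ and $q$ with $\beta\in s_{r'}$, and let $r=r'|S$. By (5), $r'\le r$, so $r\in G$; also $r\le r_0$, because $r'\le r_0\in P_S$; and $r\le q|S$, because $r'\le q\le q|S\in P_S$. Moreover $\beta\in s_r$, and $s_q\cap S\subseteq s_r\subseteq S$. Let $N=n_r\ge n$. Since $r\in G$, the sets $a^r_\beta$ and $a^r_\gamma$ ($\gamma\in F$) are $A_\beta\cap N$ and $A_\gamma\cap N$. As $\beta\in W(F,n,u)$,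
$$a^r_\beta\cap n=u,\qquad a^r_\beta\setminus n\subseteq a^r_\gamma\quad\text{for all }\gamma\in F. \tag{9}$$

**Step 4: amalgamating $q$ and $r$ so that $\beta$ enters the neighborhood of $\alpha$.** Define $t$ by $s_t=s_r\cup s_q$, $n_t=N$, $a^t_\xi=a^r_\xi$ for $\xi\in s_r$, and for $\xi\in s_q\setminus S$
$$a^t_\xi=a^q_\xi\cup\bigcup\{a^r_\gamma\setminus n:\gamma\in s_q\cap S,\ \gamma>\xi\}\cup E_\xi,\qquad E_\xi=\begin{cases}a^r_\beta\setminus n&\text{if }\xi\le\alpha,\\\emptyset&\text{if }\xi>\alpha.\end{cases}$$
The middle term keeps the promises of $q$ towards indices in $S$. The term $E_\xi$ puts the decided part of $A_\beta$ into $A_\alpha$, and into every set that must then contain it.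

Clearly $t\le r$, since $n_t=n_r$ and $t$ agrees with $r$ on $s_r$.

We check $t\le q$. We have $a^t_\xi\cap n=a^q_\xi$ for all $\xi\in s_q$: for $\xi\in S$ because $r\le q|S$, and for $\xi\notin S$ by definition. Let $\xi<\xi'$ be in $s_q$. We need $a^t_{\xi'}\setminus n\subseteq a^t_\xi$.

- $\xi,\xi'\in S$: this is part of $r\le q|S$.
- $\xi\notin S$, $\xi'\in S$: the set $a^r_{\xi'}\setminus n$ is one of those included in $a^t_\xi$.
- $\xi\in S$, $\xi'\notin S$: the set $a^t_{\xi'}\setminus n$ is the union of the $a^r_\gamma\setminus n$ with $\gamma\in s_q\cap S$, $\gamma>\xi'$, and of $E_{\xi'}$. For these $\gamma$ we have $\gamma>\xi$, so $a^r_\gamma\setminus n\subseteq a^r_\xi$ by $r\le q|S$. If $\xi'>\alpha$, then $E_{\xi'}=\emptyset$. If $\xi'\le\alpha$, then $\xi<\alpha$, so $\xi\in F$ and $E_{\xi'}=a^r_\beta\setminus n\subseteq a^r_\xi$ by (9).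
- $\xi,\xi'\notin S$: every $\gamma>\xi'$ is also $>\xi$. If $E_{\xi'}\ne\emptyset$, then $\xi<\xi'\le\alpha$ and $E_\xi=E_{\xi'}$.

So $t\le q$ and $t\le r\le r_0$.

**Step 5: the contradiction.** Since $t\le r_0$ and $\beta\in S$, $t\Vdash\beta\in\dot A\cap S$. Next, $t$ forces three things by Fact 2. First, $A_\beta\cap n=a^r_\beta\cap n=u=a^q_\alpha=A_\alpha\cap n$. Second, as $\alpha\in s_q\setminus S$, $A_\beta\cap[n,N)=a^r_\beta\setminus n=E_\alpha\subseteq a^t_\alpha\subseteq A_\alpha$. Third, since $\alpha<\beta$ are both in $s_t$ and $n_t=N$, $A_\beta\setminus N\subseteq A_\alpha$. So $t\Vdash\beta\in U_{\alpha,n}\subseteq U_{\alpha,m}$, and $\beta\in U_{\alpha,m}\cap\dot A\cap S$. As $t\le q$, this contradicts (8). Hence $A\setminus\eta\subseteq A\setminus B\subseteq\overline D$. $\square$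

## Induction on the order type

In the first section the density of a subset without a largest element was the cofinality of its order type. Lemma 2 is a substitute for this, up to an initial segment, and an induction takes care of the initial segment.

**Lemma 3.** In $V[G]$, if $\kappa$ is singular with $\operatorname{cf}(\kappa)>\omega$, then $d(A)<\kappa$ for every $A\subseteq X$ with $|A|\le\kappa$.

*Proof.* Suppose not, and let $A\subseteq\Lambda$ be a counterexample of least order type $\rho$. Every $A'\subseteq\Lambda$ with $|A'|\le\kappa$ of smaller order type then has $d(A')<\kappa$. Clearly $A\ne\emptyset$. Also $A$ has no largest element: removing it would give a set of smaller order type, and density changes by at most one. Let $\delta=\sup A$ and $\nu=\operatorname{cf}(\delta)=\operatorname{cf}(\rho)\le|\rho|\le\kappa$. Since $\nu$ is regular and $\kappa$ is singular, $\nu<\kappa$.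

If $\nu=\omega$, choose $\eta_k<\delta$ $(k<\omega)$ cofinal in $\delta$. Then $A=\bigcup_k(A\cap\eta_k)$, and each $A\cap\eta_k$ is a proper initial segment of $A$, so $d(A\cap\eta_k)<\kappa$. Hence $d(A)\le\omega\cdot\sup_kd(A\cap\eta_k)<\kappa$, because $\operatorname{cf}(\kappa)>\omega$.

If $\nu>\omega$, take $D$ and $\eta$ from Lemma 2. A dense subset of $A\cap\eta$ together with $D$ is dense in $A$, and $A\cap\eta$ has smaller order type. So $d(A)\le d(A\cap\eta)+\nu<\kappa$. Both cases contradict the choice of $A$. $\square$

**Proof of Theorem B.** By Fact 1, $P$ is ccc, and by Fact 3, $X$ is first countable, zero-dimensional and Hausdorff, with $|X|=d(X)=\pi(X)=\Lambda$. Let $\kappa<\Lambda$ be singular with $\operatorname{cf}(\kappa)>\omega$. For $Y\subseteq X$ with $|Y|\le\kappa$, (7) and Lemma 3 give $\pi(Y)\le\omega+d(Y)<\kappa$, while $\pi(X)=\Lambda>\kappa$. So $X$ is a regular $\kappa$-example in $V[G]$. $\square$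

The hypothesis $\operatorname{cf}(\kappa)>\omega$ was used in the case $\nu=\omega$ of Lemma 3. By Theorem A(3) it cannot be dropped.

## Independence, the possible $\kappa$, and the size of the continuum

**(i)** Under GCH, if $\kappa$ is singular and $\lambda<\kappa$ is infinite, then $2^\lambda=\lambda^+<\kappa$, so every singular $\kappa$ is a strong limit. By A(2) there is no regular $\kappa$-example. Since $\mathrm{Con}(\mathrm{ZFC})$ implies $\mathrm{Con}(\mathrm{ZFC}+\mathrm{GCH})$, ZFC does not prove that a pair exists.

**(ii)** Apply Theorem B with the regular cardinal $\Lambda=\aleph_{\omega_1+1}$. In $V[G]$ the space $X$ is a regular $\aleph_{\omega_1}$-example. So ZFC does not refute the existence of a pair either.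

**(iii)** The case $\operatorname{cf}(\kappa)=\omega<\kappa$ is A(3). If $\omega<\operatorname{cf}(\kappa)<\kappa$, apply Theorem B with $\Lambda=\kappa^+$; since $P$ is ccc, $\kappa$ is still singular of uncountable cofinality in $V[G]$. A singular cardinal of uncountable cofinality is some $\aleph_\delta$ with $\delta$ a limit ordinal and $\operatorname{cf}(\delta)>\omega$, so $\delta\ge\omega_1$. Hence $\aleph_{\omega_1}$ is the least possible $\kappa$, and by (ii) it can occur.

**(iv)** Let $V\models\mathrm{GCH}$, $\operatorname{cf}(\kappa)=\omega_1<\kappa$ and $\Lambda=\kappa^+$. Conditions are finite objects built from $\kappa^+$ and $\omega$, so $|P|=\kappa^+$. Every function from $\omega$ to $\kappa^+$ is bounded by some $\eta<\kappa^+$, and $|\eta|^\omega\le2^\kappa=\kappa^+$, so $|P|^\omega=(\kappa^+)^\omega=\kappa^+$. Every subset of $\omega$ in $V[G]$ has a nice name, given by countably many antichains of $P$, all of them countable; there are at most $(|P|^\omega)^\omega=\kappa^+$ such names. Hence $2^\omega\le\kappa^+$ in $V[G]$. On the other hand $X$ is a first countable regular $\kappa$-example and $\operatorname{cf}(\kappa)=\omega_1$,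 so A(4) gives $\kappa<2^\omega$. Thus $2^\omega=\kappa^+$ in $V[G]$, and the bound $\kappa<2^\omega$ cannot be improved. $\square$
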